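# Forbidding a hairy ball: linear algebraic closure and universal graphs

## 1. The hairy ball theorem and its vocabulary

**Theorem 1.1.** Let $\mathcal C$ be a nonempty finite set of hairy balls. There is a constant $\kappa=\kappa(\mathcal C)$ such that $|\mathrm{acl}_{\mathcal C}(A)|\le\kappa|A|$ for every finite set $A$ of vertices of every existentially complete $\mathcal C$-free graph. Moreover all existentially complete $\mathcal C$-free graphs have the same complete theory, this theory is $\aleph_0$-categorical, and there is a countable universal $\mathcal C$-free graph.

Let us unpack this. All graphs are simple.

**Definition (hairy ball).** A *hairy ball* is a graph $C$ with at least one edge, obtained from a finite complete graph $K$ by attaching at most one path to each vertex. The path attached at $v$ has $v$ as an endpoint and is otherwise disjoint from $K$ and from the other attached paths; it may have length $0$.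

We call the attached paths *hairs*. Complete graphs on at least two vertices are hairy balls (no hair of positive length). So is the *paw*, a triangle with one hair of length $1$, and so is the *net*, a triangle with a hair of length $1$ at each vertex. If $|K|\le 2$, the hairy ball is just a path. The claw $K_{1,3}$ is not a hairy ball: it is $K_2$ with *two* paths attached at the same vertex.

**Definition ($\mathcal C$-free, universal).** A graph is *$\mathcal C$-free* if it has no subgraph, induced or not, isomorphic to a member of $\mathcal C$. A countable $\mathcal C$-free graph $U$ is *universal* if every countable $\mathcal C$-free graph is isomorphic to an induced subgraph of $U$.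

For instance, with $\mathcal C=\{P\}$ and $P$ the path on three vertices, a $\mathcal C$-free graph is a disjoint union of edges and isolated vertices, and the disjoint union of countably many edges is universal.

**Definition (existentially complete).** A $\mathcal C$-free graph $G$ is *existentially complete* (e.c.) if for every $\mathcal C$-free graph $H$ containing $G$ as an induced subgraph, every existential formula with parameters from $G$ that holds in $H$ already holds in $G$.

Concretely: whatever finite configuration can be added to $G$ without creating a forbidden subgraph is already present in $G$. With $P$ as above, an e.c. graph has no isolated vertex $a$, since one can add a new neighbour to $a$, and "$\exists x\,(x\sim a)$" must then hold in $G$.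

**Definition (algebraic closure).** Let $G$ be e.c. and $A\subseteq V(G)$. A vertex is *algebraic over $A$* if it lies in a finite subset of $G$ that is first-order definable with parameters from $A$. $\mathrm{acl}_{\mathcal C}(A)$ is the set of these vertices. The operator is *locally finite* if there is $f:\mathbb N\to\mathbb N$ with $|\mathrm{acl}_{\mathcal C}(A)|\le f(|A|)$ for all finite $A$ in all e.c. $\mathcal C$-free graphs.

With $P$ as above, an e.c. graph is a perfect matching, and the partner of $v$ is algebraic over $v$, being the unique neighbour of $v$.

We write $\mathrm{acl}_C$ for $\mathrm{acl}_{\{C\}}$. The paper "Forbidden Substructures and Combinatorial Dichotomies: WQO and Universality" states the following.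

**Hairy Ball Conjecture.** For every hairy ball $C$ the operator $\mathrm{acl}_C$ is locally finite, and in particular there is a universal $C$-free graph.

The "in particular" rests on a fact of Cherlin–Shelah–Shi: for finite connected $C$, if $\mathrm{acl}_C$ is locally finite, then there is a countable universal $C$-free graph. Theorem 1.1 with $\mathcal C=\{C\}$ gives $f(m)=\kappa m$, so the conjecture is true. For families we get universality directly, in Section 10.

Linear growth is optimal up to the constant. Indeed $\mathrm{acl}_{\mathcal C}(A)\supseteq A$, and e.c. graphs are infinite: since every member of $\mathcal C$ is connected with an edge, isolated vertices can be added to a $\mathcal C$-free graph, so for every $t$ an e.c. graph has at least $t$ vertices.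

## 2. Existentially complete graphs and free amalgams

This section reduces the bound on $\mathrm{acl}_{\mathcal C}$ to a purely graph-theoretic task. It uses only that $\mathcal C$ is a finite set of finite graphs. Put $c=\max_{C\in\mathcal C}|V(C)|$, and let "copy" mean copy of a member of $\mathcal C$. An inclusion $G\subseteq H$ of graphs means an induced subgraph.

**Definition (free amalgam).** Let $X\subseteq V(G)$ be finite and let $B$ be a graph containing $G[X]$ as an induced subgraph. Then $G\sqcup_X B$ is the disjoint union over $X$, with no edges between $G\setminus X$ and $B\setminus X$. In the same way one amalgamates infinitely many graphs over $X$.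

For example, two triangles amalgamated over one vertex form the bowtie.

**Lemma 2.1.** Every $\mathcal C$-free graph $G$ is an induced subgraph of an e.c. $\mathcal C$-free graph, which can be taken countable if $G$ is.

*Proof.* A union of a chain of $\mathcal C$-free graphs (each induced in the next) is $\mathcal C$-free, since members of $\mathcal C$ are finite. Well-order the existential formulas with parameters from $G$ and run through them. Whenever the formula under consideration holds in some $\mathcal C$-free extension $H$ of the current graph, add finitely many witnesses from $H$, with the edges they have in $H$; take unions at limits. An existential formula once true stays true in extensions. Let $G^1$ be the result, repeat with $G^1$, and so on; take the union $G^\omega$ of $G\subseteq G^1\subseteq G^2\subseteq\cdots$. An existential formula over $G^\omega$ has its parameters in some $G^m$. If it holds in a $\mathcal C$-free extension of $G^\omega$, then it held in an extension of the graph that was current when it was treated, so it was given witnesses. Hence $G^\omega$ is e.c. If $G$ is countable, only countably many vertices are added. $\square$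

The next lemma says that, in an e.c. graph, a finite configuration is absent only for a reason of bounded size.

**Lemma 2.2.** There is a function $b(p,k)$ such that the following holds. Let $G$ be e.c., $a\subseteq V(G)$, $|a|=p$, and let $B$ be a finite graph with $G[a]$ as an induced subgraph and $|B\setminus a|=k$. If $B$ has no induced embedding over $a$ into $G$, then there is $G_0$ with $a\subseteq G_0\subseteq V(G)$, $|G_0|\le b(p,k)$, such that no $\mathcal C$-free graph containing $G[G_0]$ as an induced subgraph admits an induced embedding of $B$ over $a$.

*Proof.* Induction on $k$. For $k=0$ there is nothing to prove, as $B=G[a]$ embeds; put $b(p,0)=p$. Let $k\ge1$.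

Since $B$ does not embed over $a$ into $G$, existential completeness shows that $G\sqcup_aB$ is not $\mathcal C$-free. Let $C'$ be a copy in it and $E=V(C')\cap V(G)$, so $|E|\le c$. Let $H$ be any $\mathcal C$-free graph containing $G[a\cup E]$ as an induced subgraph, and $e:B\to H$ an induced embedding over $a$. If $e(B\setminus a)\cap E=\emptyset$, then $\mathrm{id}_E\cup e|_{B\setminus a}$ maps $C'$ into $H$ injectively, and it preserves edges, because every edge of $C'$ lies inside $E$ or inside $B$. This contradicts that $H$ is $\mathcal C$-free. So $e(b)=x$ for some $b\in B\setminus a$ and $x\in E$. Here $x\notin a$, as $e$ is injective and fixes $a$. Moreover $b\mapsto x$ gives an isomorphism $B[a\cup\{b\}]\cong G[a\cup\{x\}]$ over $a$.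

Now consider each pair $(b,x)$ with $b\in B\setminus a$, $x\in E\setminus a$ for which $b\mapsto x$ gives such an isomorphism; there are at most $kc$ of them. Rename $b$ as $x$ in $B$. The resulting graph does not embed over $a\cup\{x\}$ into $G$, so by induction there is an obstructing set $G_0^{b,x}\supseteq a\cup\{x\}$ of size at most $b(p+1,k-1)$. Put $G_0=a\cup E\cup\bigcup G_0^{b,x}$ and $b(p,k)=p+c+kc\,b(p+1,k-1)$. An embedding of $B$ over $a$ into a $\mathcal C$-free graph containing $G[G_0]$ would send some $b$ to some $x$ as above, and this is excluded by $G_0^{b,x}$. $\square$

**Corollary 2.3.** Every first-order formula is equivalent, in all e.c. $\mathcal C$-free graphs simultaneously, to an existential formula. Hence if $G\subseteq H$ are both e.c., then $G\prec H$.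

*Proof.* The class of formulas equivalent to existential ones contains the atomic formulas and is closed under $\vee$ and $\exists$. We show that it is closed under $\neg$.

Let $\varphi(\bar y)$ be existential. Writing out which variables are equal and which are adjacent, we see that $\varphi$ is equivalent to a finite disjunction of statements "$\bar y$ has a certain quantifier-free type, and a certain finite $B$ embeds over $\bar y$". If $G$ is e.c. and $G\models\neg\varphi(\bar a)$, then none of the $B$ belonging to the quantifier-free type of $\bar a$ embeds over $\bar a$. Lemma 2.2, applied to each of them, gives a set $G_0\ni\bar a$ of size bounded in terms of $\varphi$ only, such that no $\mathcal C$-free graph containing $G[G_0]$ as an induced subgraph satisfies $\varphi(\bar a)$. Conversely, if such a $G_0$ exists, then $G\models\neg\varphi(\bar a)$, because $G$ itself is $\mathcal C$-free. Whether $G_0$ has this property depends only on the isomorphism type of $(G[G_0],\bar a)$, and there are finitely many types of bounded size. So $\neg\varphi$ is equivalent to a finite disjunction of existential formulas.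

For the second claim, both $\chi$ and $\neg\chi$ are equivalent to existential formulas, and these pass from $G$ to $H$. $\square$

**Lemma 2.4 (Amalgamation criterion).** Let $G$ be e.c. and $A\subseteq X\subseteq V(G)$ with $X$ finite. Suppose that the free amalgam $H$ of countably infinitely many copies $G_i$ of $G$ over $X$ is $\mathcal C$-free. Then $\mathrm{acl}_{\mathcal C}(A)\subseteq X$.

*Proof.* Embed $H$ in an e.c. graph $H^*$ (Lemma 2.1). Each $G_i$ is e.c., so $G_i\prec H^*$. Suppose $b\in G\setminus X$ satisfies a formula $\chi(x)$ over $A$ with exactly $k<\infty$ solutions in $G$. Then $\chi$ has exactly $k$ solutions in $H^*$. But the copy $b_i\in G_i$ of $b$ satisfies $\chi$ in $G_i$, hence in $H^*$, and there are infinitely many distinct $b_i$. Contradiction. $\square$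

So the first claim of Theorem 1.1 reduces to this: *for every finite $A$ in an e.c. graph $G$, find $X\supseteq A$ with $|X|\le\kappa|A|$ such that infinitely many copies of $G$, glued freely over $X$, are still $\mathcal C$-free.*

## 3. Closures of cliques, the four-vertex path, the paw and the claw

**Example 3.1 ($C=K_n$, $n\ge2$).** Take $X=A$. In a free amalgam every clique lies in one of the copies $G_i$. So the amalgam is $K_n$-free and $\mathrm{acl}(A)=A$.

**Example 3.2 ($C$ the path on four vertices).** This is $K_2$ with a hair of length $1$ at each vertex. A connected $C$-free graph is a triangle or a star ($K_1$ and $K_2$ included): a tree without a four-vertex path is a star, a cycle of length at least $4$ contains such a path, and so does a triangle with a further neighbour. In an e.c. graph $G$ there are no components $K_1$ or $K_2$, since a new neighbour can be attached to one of the vertices, and the centre of a star with at least two leaves can be given arbitrarily many further leaves. So the components of $G$ are triangles and infinite stars. Let $X$ consist of $A$, the triangles meeting $A$, and the centres of the stars meeting $A$. In the amalgam over $X$ the components are again triangles and stars, since stars are glued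 along their centres and some leaves. So $\mathrm{acl}(A)\subseteq X$. Conversely the centre is the unique neighbour of a leaf, and the rest of a triangle is the set of the two neighbours of a vertex. So $\mathrm{acl}(A)=X$ and $|\mathrm{acl}(A)|\le3|A|$. The closure of a leaf is small although its component is infinite.

**Example 3.3 ($C$ the paw).** If $v$ lies on a triangle of a paw-free graph, it has no further neighbour, so triangles are components. In an e.c. graph $G$, a vertex $v$ on no triangle has infinite degree, because attaching pendant edges at $v$ creates no paw. Let $X$ be $A$ together with the triangles meeting $A$. In the amalgam over $X$ every triangle is still a component, so the amalgam is paw-free and $\mathrm{acl}(A)\subseteq X$. In fact $\mathrm{acl}(A)=X$, and $|\mathrm{acl}(A)|\le3|A|$.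

**Example 3.4 (the claw: one path per vertex is needed).** Claw-free here means maximum degree at most $2$. Let $G$ be e.c. claw-free. For $m\ge3$ the disjoint union of $G$ and an $m$-cycle is claw-free, so $G$ contains an $m$-cycle, which is a component because degrees are at most $2$. For $v$ on it, the at most two vertices at a given distance from $v$ form a finite set definable from $v$. Hence $|\mathrm{acl}(v)|\ge m$, and $\mathrm{acl}_{K_{1,3}}$ is not locally finite. So "at most one path at each vertex" cannot be dropped.

## 4. Hairs that leave through thin vertices

**Conventions.** From now on $\mathcal C$ is a nonempty finite set of hairy balls, $c$ is the maximal number of vertices, $n$ the maximal $|K|$, and $l$ the maximal hair length of its members. In a copy, $Q$ is the image of $K$; for $q\in Q$, $h_q$ is the hair at $q$ (a path starting at $q$ and containing $q$), of length $\lambda(q)\le l$. The hairs are pairwise disjoint and cover the copy. Conversely, truncating paths shows: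

(1) *If $Q$ is a clique of the right size and $(h'_q)_{q\in Q}$ are pairwise disjoint paths, $h'_q$ starting at $q$ and of length at least $\lambda(q)$, then the graph contains a copy.*

An *$l$-path* is a path of length $l$. All paths are finite, and we use the same letter for a path and its vertex set. We distinguish three cases.

* Case I: some member of $\mathcal C$ has $|K|\le2$, i.e. is a path.
* Case II: all $|K|\ge3$ and $l=0$.
* Case III: all $|K|\ge3$ and $l\ge1$.

Fix an e.c. $\mathcal C$-free graph $G$ with $V=V(G)$.

The first thing to try is $X=A$. In the amalgam, the clique of a copy lies in one $G_i$, say $G_0=G$. The copy can only escape from $G$ along a hair that leaves $G$ at a vertex $v\in A$. This is exactly where the paw kills the attempt: if $A=\{v\}$ and $v$ lies on a triangle, the amalgam contains two triangles sharing $v$, hence a paw.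

When is a leaving hair harmless? When the rest of the hair can be replaced by a path inside $G$, that is, when $v$ starts many independent paths.

**Definition (fat and thin).** In Case III, a vertex $v$ is *fat* if there are at least $c$ $l$-paths starting at $v$, pairwise meeting only in $v$. Otherwise $v$ is *thin*. $F$ is the set of fat vertices and $N=V\setminus F$.

For the paw, $c=4$ and $l=1$, so fat means degree at least $4$. By Example 3.3 the thin vertices are those on triangles, and the components of $G[N]$ are triangles.

The second thing to try is to put into $X$, for each thin vertex of $A$, its whole component in $G[N]$ and the fat neighbours of that component. Then no hair leaves through a thin vertex at all. For the paw this works. In general it fails, because the component can be infinite.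

**Example 4.1.** Let $C$ be a triangle with one hair of length $2$; so $c=5$, $n=3$, $l=2$. A triangle $abd$ with infinitely many pendant leaves at $a$ is $C$-free. Let $G$ be an e.c. extension. If $x\notin\{a,b,d\}$ is a neighbour of $a$, then all neighbours of $x$ lie in $\{a,b,d\}$, since otherwise $G$ contains $C$; likewise for neighbours of $b$ and $d$. So the component of $a$ in $G$ consists of $a,b,d$ and their neighbours. Every $2$-path starting at $a$ contains $b$ or $d$, so at most two of them pairwise meet only in $a$; thus $a$ is thin, and so are $b$ and $d$. The other vertices have at most three neighbours and are thin as well. So this component of $G$ is an infinite component of $G[N]$, with a vertex of infinite degree.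

**Example 4.2.** Let $C$ be the net; so $c=6$, $n=3$, $l=1$, and fat means degree at least $6$. Take adjacent vertices $f_1,f_2$, infinitely many pendant leaves at each, and infinitely many vertices $v_i$ joined exactly to $f_1$ and $f_2$. The triangles are $f_1f_2v_i$, and no hair can start at $v_i$, so the graph is $C$-free. In an e.c. extension $G$ the vertices $f_1,f_2$ are fat, and $v_i$ has no third neighbour, since it would complete a net. So $v_i$ is thin, $\{v_i\}$ is a component of $G[N]$, and $\{f_1,f_2\}$, the set of neighbours of $v_i$, is contained in $\mathrm{acl}(v_i)$. Hence fat neighbours do have to be put into $X$.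

The way out has two parts. First we prove that, although components of $G[N]$ may be infinite, their *paths have bounded length* and they have a bounded number of fat neighbours (Sections 5 to 8). Second, for a graph with bounded paths we choose a small subset of the component outside of which everything that a hair could use occurs many times, as the leaves do in Example 4.1 (Section 9).

Sections 5 to 8 are in Case III.

## 5. The copy attached to a thin vertex, and rerouting

For a vertex $v$ let $G_v$ be $G$ with one new path of length $l$ attached at $v$.

**Lemma 5.1.**

(a) If $v\in F$ and $E\subseteq V\setminus\{v\}$ is finite, there is an $l$-path of $G$ from $v$ avoiding $E$.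

(b) If $v\in N$, then $G_v$ contains a copy $C_v$. Its clique $Q_v$ lies in $V$. Exactly one hair, with base $q_0$ say, contains $v$; it runs from $q_0$ to $v$ in $G$ and then into the new path; everything else of $C_v$ is in $G$.

(c) In (b), the segment of that hair from $q_0$ to $v$ consists of vertices of $N$. So if $Z$ is the component of $v$ in $G[N]$, then $Q_v\subseteq Z\cup F$, and all vertices of $Q_v\cap N$ have distance at most $l$ from $v$ in $G[Z]$.

*Proof.* Let $G^t$ be $G$ with $t$ new $l$-paths attached at $v$, disjoint outside $v$. New vertices lie in no triangle, so the clique of a copy in $G^t$, having at least three vertices, lies in $V$. A new vertex in the copy lies on a hair which starts in $V$, hence passes through $v$ and then stays in one new path. The hairs are disjoint, so only one contains $v$. Thus a copy in $G^t$ uses at most one new path, and if it uses one, it has the structure described in (b).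

(a) First we show that $G^t$ is $\mathcal C$-free for all $t$. A copy $C'$ in $G^t$ contains a new vertex, as $G$ is $\mathcal C$-free, and contains $v$. So at most $c-2$ vertices of $C'$ lie in $V\setminus\{v\}$. As $v$ is fat, one of $c$ $l$-paths of $G$ at $v$, disjoint outside $v$, avoids them all, and an initial segment of it can replace the part of $C'$ in the new path. This gives a copy in $G$, a contradiction. So by existential completeness $G$ has, for every $t$, $t$ $l$-paths at $v$ pairwise meeting only in $v$. Take $t>|E|$: each element of $E$ lies on at most one of them, so one avoids $E$.

(b) If $G_v$ were $\mathcal C$-free, then $G^c$ would be $\mathcal C$-free too, since copies use at most one new path. By existential completeness $v$ would be fat. So $G_v$ contains a copy. It contains a new vertex, since $G$ is $\mathcal C$-free, so it has the described structure.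

(c) Suppose a vertex $f$ of the segment is fat; then $f\ne v$. Replace the part of the hair after $f$ by an $l$-path of $G$ from $f$ avoiding all other vertices of $C_v$ in $V$, by (a). By (1) this gives a copy in $G$, a contradiction. So the segment lies in $N$, hence in $Z$. Its length is at most $l-1$, because the hair has length at most $l$ and contains a new vertex. The other vertices of $Q_v$ are adjacent to $q_0$, so those in $N$ lie in $Z$ at distance at most $l$ from $v$. $\square$

For each $v\in N$ fix $C_v$ and $Q_v$. For the net, in Example 4.2, $Q_{v_i}=\{v_i,f_1,f_2\}$.

We want to show that a component $Z$ of $G[N]$ has bounded diameter. The natural argument is: if $Z$ reaches far away from $v$, let the hair that reaches $v$ continue along a path of $G$ going far away, instead of into the new path; this would give a copy in $G$, a contradiction. The gap is that the outgoing path may run into the other hairs of $C_v$, or into the clique $Q_v$ itself. In Example 4.2 every edge at $v_i$ leads straight into $Q_{v_i}$. So one cannot extend a single hair. Instead we reroute *all* hairs at once, along a system of disjoint paths that starts at a separator between $Q_v$ and the far region.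

**Definition (separation).** A *separation* is a pair $(U,W)$ with $U\cup W=V$ and no edges between $U\setminus W$ and $W\setminus U$. Its *separator* is $U\cap W$ and its *order* is $|U\cap W|$. Its *strict left side* is $U\setminus W$.

For example, on the path with consecutive vertices $1,2,3$, the pair $(\{1,2\},\{2,3\})$ is a separation of order $1$. A clique always lies in $U$ or in $W$.

**Lemma 5.2 (Rerouting).** Let $v\in N$. There is no separation $(U,W)$, $S=U\cap W$ (possibly infinite), with $Q_v\subseteq U$ and $v\in W$, together with pairwise disjoint paths $\beta_s$ $(s\in S)$ in $G[W]$, $\beta_s$ starting at $s$ and $\beta_s\cap S=\{s\}$, such that: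

(2) *for each path $\gamma$ from some $q\in Q_v$ to some $s\in S$ with $\gamma\setminus\{s\}\subseteq U\setminus W$, either $\beta_s$ ends in a fat vertex, or $\gamma\beta_s$ has length at least $l$.*

*Proof.* Suppose there is such a configuration. Since $v\in W$, adding the new vertices of $G_v$ to $W$ gives a separation of $G_v$ with the same separator $S$. We build new hairs $h'_q$ inside $G$ from the hairs $h_q$ of $C_v$.

If $h_q\cap S=\emptyset$, then $h_q$ starts in $U\setminus W$ and stays there, so it lies in $G$; put $h'_q=h_q$. Otherwise let $s$ be the first vertex of $h_q$ in $S$ and $\gamma$ the initial segment of $h_q$ up to $s$. Then $\gamma\setminus\{s\}\subseteq U\setminus W$, while $\beta_s\setminus\{s\}\subseteq W\setminus U$. Put $h'_q=\gamma\beta_s$, a path in $G$.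

These paths are pairwise disjoint: different $q$ yield different $s$, as hairs are disjoint; the parts in $U\setminus W$ belong to distinct hairs; the $\beta_s$ are disjoint and lie in $W$. Now treat, one after the other, the $q$ for which $\beta_s$ ends in a fat vertex $t$: append to $h'_q$ an $l$-path of $G$ from $t$ avoiding all the finitely many other vertices in use, by Lemma 5.1(a). In the end the $h'_q$ are pairwise disjoint paths in $G$, and by (2) each has length at least $\lambda(q)$. By (1), $G$ contains a copy, a contradiction. $\square$

## 6. Separators of order at most $n-1$ around balls

The aim of this section is to separate a ball in $Z$ from the region far away by at most $n-1$ vertices. We use Menger's theorem in an arbitrary graph. For vertex sets $P,P'$, a *$P$–$P'$ path* meets $P$ exactly in its first and $P'$ exactly in its last vertex; trivial paths are allowed. A set *separates* $P$ from $P'$ if it meets every $P$–$P'$ path.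

**Menger's theorem 6.1 (arbitrary graphs, finite $k$).** If no set of fewer than $k$ vertices separates $P$ from $P'$, there are $k$ disjoint $P$–$P'$ paths.

*Proof from the finite case.* Suppose the maximal number $j$ of disjoint $P$–$P'$ paths is less than $k$, and let $\mathcal P$ consist of $j$ such paths. For each of the finitely many $j$-sets containing one vertex of each path of $\mathcal P$ there is a $P$–$P'$ path avoiding it, since a set of $j<k$ vertices does not separate. Let $D$ be the finite union of $\mathcal P$ and these paths. By finite Menger, some set of at most $j$ vertices separates $P\cap D$ from $P'\cap D$ in $D$. It meets all $j$ disjoint paths of $\mathcal P$, so it has $j$ elements, one on each of them. But $D$ contains a path avoiding it, a contradiction. $\square$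

Fix $z\in N$ with component $Z$ of $G[N]$. Let $B_i$ and $N_i$ be the sets of vertices of $Z$ at distance at most $i$, respectively exactly $i$, from $z$ in $G[Z]$.

**Lemma 6.2.** Let $r\ge0$, $R=r+2l$, $T=V\setminus B_{R-1}$. There is a separation $(U,W)$ of order at most $n-1$ with $T\subseteq W$ and $B_r\subseteq U\setminus W$.

*Proof.* Note that $F\subseteq T$ and $V\setminus T=B_{R-1}\subseteq Z$. If $v\in B_r$, then by Lemma 5.1(c) and $l\ge1$,
$$Q_v\cap N\subseteq B_{r+l}\subseteq B_{R-1}.\tag{3}$$
A separation with $T\subseteq W$ is called a *$T$-separation*. Call a $T$-separation with separator $S$ *linked* if there are pairwise disjoint paths $\beta_s$ ($s\in S$) in $G[W]$, starting at $s$, with $\beta_s\cap S=\{s\}$, each having its last vertex and no other vertex in $T$.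

**Step A.** *If $(U,W)$ is linked, $v\in B_r$ and $Q_v\subseteq U$, then $v\notin W$.* This step turns rerouting into a statement about linked separations. Suppose $v\in W$. By Lemma 5.2 it suffices to verify (2). Let $\gamma$ run from $q$ to $s$ as in (2), let $t$ be the last vertex of $\beta_s$, and suppose $t\notin F$. The vertices of $\gamma\setminus\{s\}\subseteq U\setminus W$ and of $\beta_s\setminus\{t\}$ lie outside $T$, so all vertices of $\gamma\beta_s$ other than $t$ lie in $B_{R-1}$. If $\gamma\beta_s$ were trivial, then $t=q\in Q_v\cap N\cap T$, which is empty by (3). So $t$ has a predecessor on $\gamma\beta_s$, lying in $B_{R-1}$. As $t\in N\cap T$, we get $t\in N_R$. Also $q\ne t$, so $q\in B_{R-1}\cap Q_v\subseteq B_{r+l}$ by (3). Thus $\gamma\beta_s$ is a path in $G[Z]$ from $B_{r+l}$ to $N_R$, of length at least $R-(r+l)=l$. So (2) holds, a contradiction.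

For $v\in B_r$ let $m(v)$ be the minimal order of a $T$-separation with $Q_v\subseteq U$. The pair $(Q_v,V)$ is one, so $m(v)\le|Q_v|\le n$. The $T$-separations of order $m(v)$ with $Q_v\subseteq U$ are called *$v$-minimal*.

**Step B.** *$v$-minimal separations are linked; hence $v\in U\setminus W$ for them, and $m(v)\le n-1$.* This step produces linked separations from Menger. If a set $P$ separates $Q_v$ from $T$, let $D$ be the set of vertices reachable from $Q_v\setminus P$ in $G-P$. Then $(P\cup D,\,V\setminus D)$ is a $T$-separation of order $|P|$ with $Q_v$ on its left side. So $|P|\ge m(v)$, and by Theorem 6.1 there are $m(v)$ disjoint $Q_v$–$T$ paths. Let $(U,W)$ be $v$-minimal. Each of these paths goes from $U$ to $W$, so it meets $S$. As $|S|=m(v)$, each meets $S$ in exactly one vertex and all of $S$ is met. Let $\beta_s$ be the tail from $s$ on. It has only its last vertex in $T$. If it is nontrivial, it avoids $S$ after $s$ and ends in $T\setminus S\subseteq W\setminus U$, so it lies in $W$. Thus $(U,W)$ is linked, and Step A gives $v\notin W$. If $m(v)$ were $|Q_v|$, then $(Q_v,V)$ would be $v$-minimal, contradicting $v\in U\setminus W=\emptyset$. So $m(v)\le|Q_v|-1\le n-1$.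

Step B puts $v$ itself strictly on the left. We need one separation that does this for all of $B_r$. The next step is what lets us add vertices without losing those already captured.

**Step C.** *Let $(U,W)$ be $v$-minimal, $v\in B_r$, and $s\in U\cap W\cap B_r$. Then there is an $s$-minimal separation $(U'',W'')$ with $(U\setminus W)\cup\{s\}\subseteq U''\setminus W''$.* Let $m=m(v)$, $m'=m(s)$, and let $(U',W')$ be $s$-minimal.

*Corners.* With respect to $(U,W)$ a vertex has type $L$ (in $U\setminus W$), $M$ (in $U\cap W$) or $R$ (in $W\setminus U$); likewise for $(U',W')$. So each vertex has a two-letter type. The pair $(U\cap U',W\cup W')$ is a separation: its strict left side consists of the vertices of type $LL$, its strict right side of those having an $R$ in their type, and there are no edges between these. Its separator consists of the types $LM$, $ML$, $MM$. By symmetry $(U\cup U',W\cap W')$ is a separation with separator of types $MM$, $MR$, $RM$. Counting letters $M$ (type $MM$ counts twice on both sides) gives the first identity; exchanging $U'$ and $W'$ gives the second: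
$$|(U\cap U')\cap(W\cup W')|+|(U\cup U')\cap(W\cap W')|=m+m',\tag{4}$$
$$|(U\cap W')\cap(W\cup U')|+|(W\cap U')\cap(U\cup W')|=m+m'.\tag{5}$$
As $T\subseteq W\cap W'$, all four pairs $(U\cap U',W\cup W')$, $(U\cup U',W\cap W')$, $(U\cap W',W\cup U')$, $(W\cap U',U\cup W')$ are $T$-separations. Now we argue as follows.

1. $(U,W)$ is linked by Step B, and $s\in W$. So Step A gives $Q_s\not\subseteq U$, hence $Q_s\subseteq W$.
2. $(W\cap U',U\cup W')$ has $Q_s$ on its left side, so its order is at least $m'$. If it were $m'$, this separation would be $s$-minimal and Step B would give $s\notin U\cup W'$, but $s\in U$. So its order is at least $m'+1$.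
3. By (5), $(U\cap W',W\cup U')$ has order at most $m-1$, so $Q_v\not\subseteq U\cap W'$. As $Q_v\subseteq U$, we get $Q_v\not\subseteq W'$, so $Q_v\subseteq U'$.
4. Now $Q_v\subseteq U\cap U'$, so $(U\cap U',W\cup W')$ has order at least $m$. By (4), $(U'',W''):=(U\cup U',W\cap W')$ has order at most $m'$. It has $Q_s\subseteq U''$, so it is $s$-minimal. A vertex of $U\setminus W$ is in $U''$ and not in $W''$. Finally $s\in U'\setminus W'$ by Step B, and $U'\setminus W'\subseteq U''\setminus W''$.

**Step D.** *Growing the left side to all of $B_r$.* Start with a $z$-minimal separation; $B_0=\{z\}\subseteq U\setminus W$ by Step B. Suppose we have a $v$-minimal separation with $v\in B_r$ and $B_j\subseteq U\setminus W$, where $j<r$. The vertices of $B_{j+1}\setminus(U\setminus W)$ are adjacent to $B_j\subseteq U\setminus W$, so they lie in $U\cap W$; there are at most $n-1$ of them. Apply Step C to one such vertex $s$. The new separation is $s$-minimal with $s\in B_{j+1}\subseteq B_r$; its strict left side contains the old one and $s$; and the remaining vertices of $B_{j+1}$ outside its strict left side lie in its separator, for the same reason as before. So after at most $n-1$ applications $B_{j+1}\subseteq U\setminus W$. Iterate up to $j+1=r$.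 All orders are at most $n-1$ by Step B. $\square$

## 7. Components of thin vertices have bounded diameter

**Lemma 7.1.** $N_{2nl}=\emptyset$. So any two vertices in a component of $G[N]$ have distance less than $\delta:=2nl$ in it.

*Proof.* Suppose $N_{2nl}\ne\emptyset$.

**Step 1.** *Find two nested annuli, with margin $l$ on both sides, carrying the same number of disjoint crossing paths.* For $0\le i<j\le2nl$ let $\mu([i,j])\ge1$ be the maximal number (possibly infinite) of disjoint $N_i$–$N_j$ paths in $G[Z]$. Distances from $z$ change by at most $1$ along edges. So if $[i',j']\subseteq[i,j]$ with $i'<j'$, every $N_i$–$N_j$ path contains an $N_{i'}$–$N_{j'}$ path, and $\mu([i,j])\le\mu([i',j'])$. For $u=0,\dots,n-1$ let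
$$I_u=[(n-1)l-ul,\ (n+1)l+ul]\subseteq[0,2nl].$$
Lemma 6.2 with $r=(n-1)l$, $R=(n+1)l$ gives a separation with $N_r\subseteq U\setminus W$ and $N_R\subseteq T\subseteq W$, so every $N_r$–$N_R$ path meets a fixed set of at most $n-1$ vertices, and $\mu(I_0)\le n-1$. Hence
$$n-1\ge\mu(I_0)\ge\mu(I_1)\ge\dots\ge\mu(I_{n-1})\ge1 .$$
These are $n$ integers between $1$ and $n-1$, so $\mu(I_u)=\mu(I_{u+1})=:k$ for some $u$. Write $I_u=[i',j']$ and $I_{u+1}=[i,j]$; then $i'-i=l=j-j'$.

**Step 2.** *Find a separator $S$ whose vertices all have long disjoint paths on both sides.* By Menger there is $S\subseteq Z$ with $|S|=k\ge1$ separating $N_{i'}$ from $N_{j'}$ in $G[Z]$. Then $S$ also separates $\bigcup_{d\le i'}N_d$ from $\bigcup_{d\ge j'}N_d$ in $G[Z]$. Take $k$ disjoint $N_i$–$N_j$ paths in $G[Z]$. On each of them, go to the first vertex in $N_{j'}$ and back to the last earlier vertex in $N_{i'}$: this is a subpath from $N_{i'}$ to $N_{j'}$ all of whose vertices have distances in $[i',j']$ from $z$. It meets $S$. As $|S|=k$, each of the $k$ paths meets $S$ in exactly one vertex, which has distance in $[i',j']$ from $z$, and all $s\in S$ occur. So the path through $s$ splits at $s$ into a part $\alpha_s$ from $s$ to $N_i$ and a part $\beta_s$ from $s$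 to $N_j$, both of length at least $l\ge1$.

Let $D_2$ be the union of the components of $G[Z]-S$ meeting $\bigcup_{d\ge j'}N_d$, and $D_1=Z\setminus(S\cup D_2)$. The connected set $\alpha_s\setminus\{s\}$ avoids $S$ and contains a vertex of $N_i$, $i\le i'$, so its component does not meet $\bigcup_{d\ge j'}N_d$; thus $\alpha_s\setminus\{s\}\subseteq D_1$. Similarly $\beta_s\setminus\{s\}$ contains a vertex of $N_j$, so it lies in $D_2$.

**Step 3.** *Reroute away from the side that contains $Q_v$.* Pick $v\in S$; then $v\in N$, and $Q_v\subseteq Z\cup F$ by Lemma 5.1(c). The clique $Q_v\setminus(S\cup F)$ lies in $D_1$ or in $D_2$. If it lies in $D_1$, put $U=D_1\cup S\cup F$ and $W=V\setminus D_1$. The neighbours of $D_1$ outside $D_1$ lie in $S\cup F$, so $(U,W)$ is a separation with $U\cap W=S\cup F$, $Q_v\subseteq U$ and $v\in W$. Consider the paths $\beta_s\subseteq\{s\}\cup D_2\subseteq W$ for $s\in S$ and the trivial paths $\beta_f=\{f\}$ for $f\in F$. They are disjoint and meet $S\cup F$ only in their first vertices. Condition (2) holds: $\beta_f$ ends in a fat vertex, and $\beta_s$ alone has length at least $l$. This contradicts Lemma 5.2. (Here it matters that Lemma 5.2 allows an infinite separator.) If $Q_v\setminus(S\cup F)$ lies in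 $D_2$, do the same with $U=D_2\cup S\cup F$, $W=V\setminus D_2$ and the paths $\alpha_s$ in place of $\beta_s$.

The second claim of the lemma follows since $z$ was arbitrary. $\square$

## 8. Bounded paths, tree orders, and few fat neighbours

**Lemma 8.1.** Let $k=c(2\delta+1)$ and $\rho=(k^\delta+1)(2l+1)$. Every path in $G[N]$ has fewer than $\rho$ vertices.

*Proof.* Suppose not. We use the bounded diameter to build a fat vertex inside $N$. Some component $Z$ of $G[N]$ has a path containing $m=k^\delta+1$ disjoint subpaths $J_1,\dots,J_m$ with $2l+1$ vertices each.

**Step 1.** *Find a vertex from which many disjoint short paths lead to different $J_j$.* Choose $x_j\in J_j$, a root in $Z$, and a breadth-first spanning tree of $G[Z]$; its root paths have at most $\delta$ vertices by Lemma 7.1. Let $\tau$ be the union of the root paths to the $x_j$, so $|\tau|\ge m$. If every node of $\tau$ had fewer than $k$ children in $\tau$, then $|\tau|\le\sum_{i<\delta}(k-1)^i\le k^\delta<m$, a contradiction. So some $w$ has $k$ children in $\tau$. At or below each of them there is some $x_j$. This gives distinct indices $j_1,\dots,j_k$ and paths $t_i$ from $w$ to $x_{j_i}$, with at most $\delta$ vertices each, pairwise meeting only in $w$.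

**Step 2.** *Remove interference.* Join $i\ne i'$ if $J_{j_i}\cap t_{i'}\ne\emptyset$ or $J_{j_{i'}}\cap t_i\ne\emptyset$. Each $t_{i'}$ meets at most $\delta$ of the $J$'s, so any $s$ of the indices span at most $s\delta$ edges, and among any $s\ge1$ of them one has degree at most $2\delta$. Choose such an index, delete it and its at most $2\delta$ neighbours, and repeat. This gives an independent set $I$ with $|I|\ge k/(2\delta+1)=c\ge2$.

**Step 3.** *Build the $l$-paths.* For $i\in I$ pick $i'\in I\setminus\{i\}$. Since $w\in t_{i'}$ and $t_{i'}\cap J_{j_i}=\emptyset$, we have $w\notin J_{j_i}$. Follow $t_i$ from $w$ to its first vertex in $J_{j_i}$, then go along $J_{j_i}$ in a direction with at least $l$ further vertices (one exists, as $J_{j_i}$ has $2l+1$ vertices), and truncate to length $l$. By independence, by disjointness of the $J$'s, and since the $t_i$ pairwise meet only in $w$, these at least $c$ $l$-paths pairwise meet only in $w$. So $w$ is fat, contradicting $w\in N$. $\square$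

A graph with bounded paths can be organised along a tree of bounded height. For a rooted tree write $\lceil x\rceil$ for the set of ancestors and $\lfloor x\rfloor$ for the set of descendants of $x$, both including $x$.

**Lemma 8.2 (Tree orders).** Let $Z$ be a connected graph all of whose paths have fewer than $\rho$ vertices. Then $Z$ has a rooted spanning tree such that

* adjacent vertices of $Z$ are comparable, i.e. one is an ancestor of the other;
* each $\lfloor x\rfloor$ is connected in $Z$;
* $|\lceil x\rceil|<\rho$ for all $x$, so there are fewer than $\rho$ levels.

For an infinite star one can take the centre as root and the leaves as its children.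

*Proof.* Level $0$ is an arbitrarily chosen root. Let $T_i$ be the set of vertices of level at most $i$. We maintain:

(6) *every component $Y$ of $Z-T_i$ is adjacent to a level-$i$ vertex $y$ such that all neighbours of $Y$ outside $Y$ lie in $\lceil y\rceil$.*

For $i=0$ this holds since $Z$ is connected. The vertex $y$ is determined by $Y$, since a second such vertex of level $i$ would lie in $\lceil y\rceil$. For each such $Y$ choose a neighbour $y'\in Y$ of $y$ as a child of $y$; these $y'$ form level $i+1$. A component of $Z-T_{i+1}$ is a component $Y'$ of some $Y-y'$. It is adjacent to $y'$ since $Y$ is connected, and its outside neighbours lie in $\lceil y\rceil\cup\{y'\}=\lceil y'\rceil$. So (6) persists.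

A vertex of level $i$ yields a root path in $Z$ with $i+1$ vertices, so $i+1<\rho$. Hence there are fewer than $\rho$ levels, the construction ends, the tree is spanning, and $|\lceil x\rceil|<\rho$. In the notation above, the children of $y'$ are chosen in the components of $Y-y'$, one in each, and so on downwards, so $\lfloor y'\rfloor=Y$, which is connected; for the root, $\lfloor\cdot\rfloor=Z$.

Let $x,x'$ be adjacent. If $x$ has level $i$ and $x'$ has level greater than $i$, then $x'$ lies in a component $Y$ of $Z-T_i$, and $x\in\lceil y\rceil$ for the corresponding $y$. All of $Y$ lies below $y$, so $x$ is an ancestor of $x'$. Two vertices of the same level $i\ge1$ lie in different components of $Z-T_{i-1}$ and are not adjacent. $\square$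

In particular, a neighbour in $Z$ of $\lfloor y\rfloor$ outside $\lfloor y\rfloor$ is a proper ancestor of $y$, and there are no edges between $\lfloor y_1\rfloor$ and $\lfloor y_2\rfloor$ if $y_1,y_2$ are incomparable.

**Lemma 8.3.** For each component $Z$ of $G[N]$, the set $F(Z):=F\cap N_G(Z)$ has size at most $g:=c^\rho$.

Here $N_G(Z)$ denotes the set of vertices outside $Z$ with a neighbour in $Z$; below, $N_G(\lfloor x\rfloor)$ is used in the same way.

*Proof.* We count from the leaves of a tree order of $Z$ up to the root. Let $F(x)=F\cap N_G(\lfloor x\rfloor)$.

A vertex $x\in Z$ has at most $c-1$ fat neighbours. Indeed, given $c$ fat neighbours $f_i$, choose successively $l$-paths from the $f_i$ avoiding $x$, the other $f_j$ and the earlier chosen paths (Lemma 5.1(a)). Prefixing $x$ and truncating gives $c$ $l$-paths from $x$ pairwise meeting only in $x$, so $x$ would be fat.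

Now suppose all children $y$ of $x$ have $|F(y)|\le g'$. Choose greedily children $y_1,y_2,\dots$ of $x$ and $f_i\in F(y_i)\setminus\bigcup_{j<i}F(y_j)$; the $y_i$ are distinct and so are the $f_i$. If this reaches $c$ steps, we get $c$ paths from $x$ through $\lfloor y_i\rfloor$ to $f_i$, pairwise disjoint outside $x$, because each $\lfloor y_i\rfloor$ is connected and contains a neighbour of $x$, namely $y_i$. Extending them successively by $l$-paths from the $f_i$ avoiding everything else, we see that $x$ would be fat. So the choice stops after at most $c-1$ steps, and then $\bigcup_yF(y)$ is contained in the union of at most $c-1$ of the sets $F(y)$. Hence $|F(x)|\le(c-1)+(c-1)g'$. As there are fewer than $\rho$ levels, induction gives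
$$|F(Z)|=|F(\text{root})|\le\sum_{i=1}^{\rho-1}(c-1)^i\le c^\rho.\qquad\square$$

## 9. A finite set over which $G$ amalgamates freely

We now treat all three cases together.

* Case I: put $N=V$, $F=\emptyset$, $\rho=c$, $g=c^\rho$. Some member of $\mathcal C$ is a path with at most $c$ vertices, so paths in $G$ have fewer than $\rho$ vertices.
* Case II: put $N=\emptyset$, $F=V$, $\rho=c$, $g=c^\rho$.
* Case III: $N,F,\rho,g$ are as in Sections 4 to 8.

In all cases, components $Z$ of $G[N]$ have only paths with fewer than $\rho$ vertices, the set $F(Z)=F\cap N_G(Z)$ has size at most $g$, and

(7) *if $l\ge1$ and $f\in F$, then for each finite $E\subseteq V\setminus\{f\}$ there is an $l$-path of $G$ from $f$ avoiding $E$.*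

Let $A\subseteq V$ be finite.

**Step 1.** *Listing what a hair can do inside a subtree.* For each component $Z$ of $G[N]$ meeting $A$ fix a tree order (Lemma 8.2). A *demand* at $x\in Z$ is

* a triple $(w,w',k)$ with $w\in\lceil x\rceil$, $w'\in\lceil x\rceil\cup F(Z)$, $w\ne w'$, $2\le k\le c$, *met* by a child $y$ of $x$ if there is a path of length $k$ from $w$ to $w'$ with all inner vertices in $\lfloor y\rfloor$; or
* a pair $(w,k)$ with $w\in\lceil x\rceil$, $1\le k\le c$, *met* by $y$ if there is a path of length $k$ starting at $w$ with all other vertices in $\lfloor y\rfloor$.

There are at most $p:=\rho(\rho+g)c+\rho c$ demands at $x$.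

**Step 2.** *Choosing children, so that every demand is met outside either never or often.* Let $K_A(x)$ be the finite set of children $y$ of $x$ with $\lfloor y\rfloor\cap A\ne\emptyset$. Start with $K=K_A(x)$. As long as some demand at $x$ is met by at least one and at most $c$ children outside $K$, add all these children to $K$. After that, no child outside $K$ meets this demand, so each demand is used at most once. The process ends with a set $K(x)$ satisfying $|K(x)\setminus K_A(x)|\le pc$.

Let $X_Z$ be the smallest set containing the root of $Z$ with $K(x)\subseteq X_Z$ for all $x\in X_Z$. The children of $x\in X_Z$ that lie in $X_Z$ are exactly those in $K(x)$. So $X_Z$ is ancestor-closed; it contains $A\cap Z$, because the root path to $a\in A\cap Z$ follows the sets $K_A$; and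

(8) *if $x\in X_Z$ and a demand at $x$ is met by a child of $x$ outside $X_Z$, then it is met by at least $c+1$ children of $x$ outside $X_Z$.*

For the four-vertex path and a star rooted at its centre $w$, with $A$ consisting of one leaf $a$: the demand $(w,1)$ is met by infinitely many leaves, no other demand is met, so nothing is added and $X_Z=\{w,a\}$.

**Step 3.** *Defining $X$ and bounding its size.* At most $\rho|A\cap Z|$ vertices $x\in Z$ have $\lfloor x\rfloor\cap A\ne\emptyset$, as they are ancestors of elements of $A\cap Z$. Let $x\in X_Z$ be any other vertex. The root path to $x$ starts at the root, whose descendant set meets $A$. Let $x_0$ be the last vertex on it with $\lfloor x_0\rfloor\cap A\ne\emptyset$ and $x_1$ the next one. Then $x_1\in K(x_0)\setminus K_A(x_0)$. For each $x_0$ there are at most $pc$ such $x_1$, and every vertex of $X_Z$ in $\lfloor x_1\rfloor$ has at most $pc$ children in $X_Z$, since its set $K_A$ is empty. So $|X_Z|\le\rho|A\cap Z|\sum_{i=0}^{\rho}(pc)^i$. Put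
$$X=A\cup\bigcup_{Z\cap A\ne\emptyset}(X_Z\cup F(Z)),\qquad |X|\le\kappa|A|,\quad \kappa:=1+g+\rho\sum_{i=0}^{\rho}(pc)^i .\tag{9}$$
The constant $\kappa$ depends only on $\mathcal C$. Note that $X\cap Z=X_Z$ if $Z$ meets $A$, and $X\cap Z=\emptyset$ otherwise. In Case II, $X=A$, as in Example 3.1.

**Lemma 9.1.** The free amalgam $H$ of copies $G_0=G,G_1,G_2,\dots$ of $G$ over $X$ is $\mathcal C$-free.

*Proof.* Suppose $H$ contains a copy. Its clique $Q$ lies in one $G_i$, by symmetry in $G_0=G$. Say that a hair *leaves at* $x$ if $x\in V$ and the next vertex on it is not in $V$; then $x\in X$.

**Step 1.** *Make all hairs leave at vertices of $N$ only.* If a hair leaves at a vertex of $F$, let $f$ be the first such vertex on it. Then $l\ge1$. Replace the rest of the hair after $f$ by an $l$-path in $G$ from $f$ avoiding all other vertices of the copy that lie in $V$, by (7), and truncate. Do this successively for all hairs. Now hairs leave only at vertices of $X\cap N$.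

**Step 2.** *Pull the remaining excursions back into $G$.* Suppose the copy is not contained in $G$. Since $Q\subseteq V$, some hair has a maximal part outside $V$, preceded by a vertex $w\in V$ at which the hair leaves; so $w\in X\cap N$. The part lies in $G_i\setminus X$ for a single $i\ne0$, and it is followed by some $w'\in X$ or ends the hair. Identify $G_i$ with $G$ over $X$, and regard the part as a subset of $V\setminus X$ in $G$.

We have $w\in X_Z$ for a component $Z$ meeting $A$, and $F(Z)\cup X_Z\subseteq X$, $X\cap Z=X_Z$. The neighbours of a vertex of $Z$ lie in $Z\cup F(Z)$. So the first vertex of the part, being a neighbour of $w$ outside $X$, lies in $Z\setminus X_Z$, and inductively so does the whole part. Since $X_Z$ is ancestor-closed and contains the root, $Z\setminus X_Z$ is the disjoint union of the connected sets $\lfloor y\rfloor$ with $y\notin X_Z$ a child of some $x\in X_Z$. There are no edges between different ones of these sets, as their vertices are incomparable, and the neighbours of $\lfloor y\rfloor$ in $X$ lie in $\lceil x\rceil\cup F(Z)$. So the part lies in one such $\lfloor y\rfloor$; moreover $w\in\lceil x\rceil$, and $w'\in\lceil x\rceil\cup F(Z)$ if $w'$ exists. Thus $y$ meets the demand $(w,w',k)$ or $(w,k)$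 at $x$ corresponding to the part, where $k\le c$ because the copy has at most $c$ vertices.

By (8) this demand is met by at least $c+1$ children of $x$ outside $X_Z$. Their sets $\lfloor y'\rfloor\subseteq V=V(G_0)$ are disjoint and the copy has at most $c$ vertices, so one of these sets is disjoint from the copy. Replace the part by a path of the same length through that $\lfloor y'\rfloor$ in $G_0$. This gives a copy with the same clique and fewer vertices outside $V$, and its hairs still leave $V$ only at vertices of $X\cap N$. Repeating, we obtain a copy in $G$, a contradiction. $\square$

By Lemma 2.4, Lemma 9.1 and (9), $\mathrm{acl}_{\mathcal C}(A)\subseteq X$ and $|\mathrm{acl}_{\mathcal C}(A)|\le\kappa|A|$. This proves the first claim of Theorem 1.1. For $\mathcal C=\{C\}$ it shows that $\mathrm{acl}_C$ is locally finite with $f(m)=\kappa m$, and the fact of Cherlin–Shelah–Shi gives a countable universal $C$-free graph. So the Hairy Ball Conjecture is true.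

## 10. One $\aleph_0$-categorical theory and the universal graph

It remains to prove the second claim of Theorem 1.1, for families.

**Step 1.** *All e.c. $\mathcal C$-free graphs have the same complete theory.* If $G_1,G_2$ are e.c., their disjoint union is $\mathcal C$-free, since members of $\mathcal C$ are connected, and it embeds in an e.c. graph $H^*$ by Lemma 2.1. By Corollary 2.3, $G_1\prec H^*\succ G_2$. Let $\Theta$ be the common theory.

**Step 2.** *For each $p$, only finitely many $p$-types are realized in an e.c. graph $G$.* Let $X\subseteq V(G)$ be finite with $G\sqcup_XG$ $\mathcal C$-free. We claim that a finite graph $B$ containing $G[X]$ as an induced subgraph embeds over $X$ into $G$ if and only if $G\sqcup_XB$ is $\mathcal C$-free. "If" holds by existential completeness; "only if" holds because then $G\sqcup_XB$ embeds in $G\sqcup_XG$. Moreover $G\sqcup_XB$ fails to be $\mathcal C$-free if and only if $G[X\cup E]\sqcup_XB$ fails to be so for some $E\subseteq V(G)$ with $|E|\le c$. So, for an enumeration $\bar x$ of $X$, the set of isomorphism types of $(G[X\cup E],\bar x)$ with $|E|\le c$ determines which $B$ embed over $\bar x$. It therefore determines the existential type of $\bar x$, hence by Corollary 2.3 its complete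 type. For each value of $|X|$ there are finitely many possibilities.

By Section 9, the entries of each $p$-tuple lie in such an $X$ with $|X|\le\kappa p$, since $G\sqcup_XG$ is an induced subgraph of the amalgam in Lemma 9.1. The type of the tuple is determined by the type of $\bar x$ and the positions of its entries in $\bar x$. So only finitely many $p$-types are realized in $G$.

**Step 3.** *Conclusion.* Since $\Theta$ is the complete theory of $G$, a formula in $p$ variables is determined modulo $\Theta$ by the set of those types realized in $G$ that contain it. By Step 2 there are only finitely many formulas in $p$ variables modulo $\Theta$. E.c. graphs are infinite, as seen in Section 1. By the Ryll-Nardzewski theorem $\Theta$ is $\aleph_0$-categorical. All countable e.c. graphs are models of $\Theta$, hence isomorphic to one graph $U$. By Lemma 2.1 every countable $\mathcal C$-free graph is an induced subgraph of a countable e.c. graph, that is, of a copy of $U$. So $U$ is a countable universal $\mathcal C$-free graph, and Theorem 1.1 is proved. $\square$
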